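\title{Consistency of the Krichevsky--Trofimov Markov order estimator away from the uniform source}

\begin{abstract}
The Bayesian estimator of the order of a Markov chain on a finite alphabet $A$ selects, among all $k\ge0$, the order that maximizes $p_k\,\mathrm{KT}_k(X_1^n)$, where $\mathrm{KT}_k$ is the Krichevsky--Trofimov mixture of the chains of order $k$ and $p_k=c(k+1)^{-2}$. For the uniform i.i.d.\ process this estimator is known to tend to infinity almost surely. We prove that this process is the only exception among stationary irreducible Markov chains of finite order. When the entropy rate lies strictly between $0$ and $\log|A|$, the posterior probability of the wrong orders is $n^{-\kappa+o(1)}$ with an explicit $\kappa>0$, for every strictly positive prior on the order. The proof rests on a dichotomy for orders up to a multiple of $\log n$: either the sample contains many distinct contexts, each of which costs the mixture a constant factor, or it contains several frequent contexts, each of which costs a power of $n$.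
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The estimator}

Let $A$ be a finite alphabet with $r=|A|\ge2$ letters, and write $x_m^n=x_m,x_{m+1},\dots,x_n$. Logarithms are natural. A process $X=\{X_n:n\ge1\}$ with values in $A$ is a \emph{Markov chain of order at most $k$} ($k\ge0$) if
\[
\mathrm{Prob}(X_1^n=x_1^n)=\mathrm{Prob}(X_1^k=x_1^k)\prod_{i=k+1}^nQ(x_i\mid x_{i-k}^{i-1}),\qquad n\ge k,\ x_1^n\in A^n,
\]
for some transition probabilities $Q(\cdot\mid\cdot)$. We write $\mathcal M_k$ for this class; $\mathcal M_0$ consists of the i.i.d.\ processes. The \emph{order} of $X$ is the smallest $k$ with $X\in\mathcal M_k$, and it is $\infty$ if there is no such $k$.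

A Bayesian who observes $x_1^n$ and wants to know the order puts a prior on the transition probabilities of each order and a prior on the order itself. For $\alpha>0$, the Dirichlet distribution with parameters $(\alpha,\dots,\alpha)$ is the law on probability vectors $(q_b)_{b\in A}$ with density proportional to $\prod_bq_b^{\alpha-1}$. For nonnegative integers $(n_b)_{b\in A}$ with sum $N$, the mean of $\prod_bq_b^{n_b}$ under this law is
\begin{equation}\label{eq:row}
\mathrm{row}\big((n_b)_b\big)=\frac{\Gamma(\alpha r)\prod_{b\in A}\Gamma(n_b+\alpha)}{\Gamma(\alpha)^r\,\Gamma(N+\alpha r)} .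
\end{equation}
Take the first $k$ letters uniform on $A^k$ and the $r^k$ rows $Q(\cdot\mid a)$, $a\in A^k$, independent with this Dirichlet law. The resulting mixture of chains of order $k$ is
\begin{equation}\label{eq:KT}
\mathrm{KT}^{(\alpha)}_k(x_1^n)=r^{-k}\prod_{a\in A^k}\mathrm{row}\big((N_n(a,b))_b\big)\quad(n\ge k),\qquad \mathrm{KT}^{(\alpha)}_k(x_1^n)=r^{-n}\quad(n<k),
\end{equation}
where $N_n(a,b)$ is the number of $t\in\{k+1,\dots,n\}$ with $x_{t-k}^{t-1}=a$ and $x_t=b$. We call $x_{t-k}^{t-1}$ the \emph{$k$-context at time $t$} and put $N_n(a)=\sum_bN_n(a,b)$, the number of visits to the context $a$. The Krichevsky--Trofimov mixture is $\mathrm{KT}_k=\mathrm{KT}_k^{(1/2)}$.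

Let $p_k=c(k+1)^{-2}$, $k\ge0$, with $c$ such that $\sum_kp_k=1$. The Bayesian, or minimum description length, order estimator is
\[
\hat k_{\mathrm{KT}}(x_1^n)=\arg\min_{k\ge0}\big(-\log p_k-\log\mathrm{KT}_k(x_1^n)\big),
\]
the smallest minimizer being taken in case of ties. A minimizer exists because $-\log p_k\to\infty$ and $\mathrm{KT}_k\le1$. The estimator is the mode of the posterior distribution of the order, which gives $k$ the probability $p_k\mathrm{KT}_k(x_1^n)/\sum_jp_j\mathrm{KT}_j(x_1^n)$. No upper bound is imposed on the candidate orders. The same definitions make sense for any $\alpha>0$ and any positive summable weights $p_k$. We say that order $k$ \emph{beats} order $j$ if $p_k\mathrm{KT}^{(\alpha)}_k>p_j\mathrm{KT}^{(\alpha)}_j$.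

\subsection{The uniform source and the question}

The following result is known.

\begin{theorem}[Inconsistency Theorem]\label{thm:incons}
If $X$ is i.i.d.\ with $X_n$ uniformly distributed on $A$, then $\hat k_{\mathrm{KT}}(X_1^n)\to+\infty$ almost surely.
\end{theorem}

The mechanism is worth seeing, because it is what has to be excluded for other sources. A context visited once contributes to \eqref{eq:KT} the factor $\Gamma(\alpha r)\Gamma(1+\alpha)/(\Gamma(\alpha)\Gamma(1+\alpha r))=1/r$. So if the $k$-contexts at times $k<t\le n$ are pairwise distinct, then $\mathrm{KT}_k(x_1^n)=r^{-n}$, and for the uniform source this is the true probability of the sample. For $s<t$ the $k$-contexts at times $s$ and $t$ agree with probability $r^{-k}$, since each letter of the later block must equal a prescribed earlier letter. With $k_n=\lceil4\log n/\log r\rceil$ a repetition therefore has probability at most $n^2r^{-k_n}\le n^{-2}$, and by the Borel--Cantelli lemma $\mathrm{KT}_{k_n}(X_1^n)=r^{-n}$ for all large $n$. A fixed order $j$, on the other hand, pays for learning its $r^j$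 rows: Proposition~\ref{prop:fixed} below gives $\mathrm{KT}_j(X_1^n)=r^{-n}n^{-(r-1)r^j/2+o(1)}$. Since $p_{k_n}$ decays only like $(\log n)^{-2}$, the order $k_n$ eventually beats every fixed $j$.

Can the estimator be inconsistent for other processes? This question was posed in \cite{bic}, where the weights are written $p_k=ck^{-2}$; the shift to $(k+1)^{-2}$ serves to include order $0$. For a source of entropy rate $h<\log r$, an order whose contexts are all distinct still assigns probability $r^{-n}$, which is now exponentially smaller than the true probability $e^{-nh+o(n)}$. This suggests consistency, but it says nothing about the orders in between, which grow with $n$ and have some contexts visited once and others visited often. The true order loses a power of $n$ against the true probability, and one has to show that all larger orders lose more, simultaneously. A chain may have all its rows but one uniform, and then a new context ending in a state with a uniform row is predicted without loss, exactly as for the uniform source.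

Two degenerate situations must be set aside. If $X_1$ is a fixed letter and $X_2,X_3,\dots$ are uniform i.i.d., then $X$ has order $1$; it is the uniform source conditioned on an event of positive probability, so the estimator tends to infinity. If $X$ is the constant path $000\dots$ or $111\dots$ with probability $\frac12$ each, then $X$ is stationary of order $1$, but the estimator sees a constant path and eventually returns $0$ (Proposition~\ref{prop:zero} applied to a constant process). We therefore ask: \emph{is it true that for every stationary irreducible Markov chain of finite order $k_0$ other than the uniform i.i.d.\ process, $\hat k_{\mathrm{KT}}(X_1^n)=k_0$ for all large $n$, almost surely?}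

\subsection{Results}

For a stationary process and a word $a\in A^k$ put $P(a)=\mathrm{Prob}(X_1^k=a)$, and let $S_k=\{a\in A^k:P(a)>0\}$, $m_k=|S_k|$; $S_0$ consists of the empty word. Stationarity gives $P(a)=\sum_bP(ba)$ as well as $P(a)=\sum_bP(ab)$, so every subword of a word of positive probability has positive probability, and every $a\in S_k$ extends to a word of $S_{k+1}$ both to the left and to the right.

Let $X$ be a stationary chain of order $k_0<\infty$. The elements of $S_{k_0}$ are its \emph{states}. The chain is \emph{irreducible} if for any two states $u,v$ there is $t\ge0$ with $\mathrm{Prob}(X_1^{k_0}=u,\,X_{t+1}^{t+k_0}=v)>0$. This is vacuous for $k_0=0$, and $S_{k_0}=A^{k_0}$ is not required. For a state $v$, $Q(\cdot\mid v)$ is the conditional law of $X_{k_0+1}$ given $X_1^{k_0}=v$, and $s_v\ge1$ is the size of its support. The entropy rate is $h=\sum_{v\in S_{k_0}}P(v)H(Q(\cdot\mid v))$, where $H(q)=-\sum_bq_b\log q_b$. For $k\ge k_0$ and $a\in S_k$, $\bar a$ is the state formed by the last $k_0$ letters of $a$. ``Eventually'' means for all $n\ge n_0(\omega)$,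 and $u_n=n^{x+o(1)}$ means $\log u_n/\log n\to x$.

\begin{theorem}\label{thm:main}
If $X$ is a stationary irreducible Markov chain of order $k_0<\infty$ that is not the uniform i.i.d.\ process, then $\hat k_{\mathrm{KT}}(X_1^n)=k_0$ eventually almost surely.
\end{theorem}

We obtain Theorem~\ref{thm:main} from two more precise statements, one for $h>0$ and one for $h=0$. Fix $\alpha>0$ and put
\[
d_v=\frac{s_v-1}2+\alpha(r-s_v)\quad(v\in S_{k_0}),\qquad\Delta_k=\sum_{a\in S_k}d_{\bar a}\quad(k\ge k_0),\qquad\kappa=\Delta_{k_0+1}-\Delta_{k_0}.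
\]
Each $d_v$ is positive, since $s_v\ge2$ or $s_v<r$. The number $d_v$ is the price of learning a row equal to $Q(\cdot\mid v)$: after $N$ typical visits the mixture has lost a factor of order $N^{-d_v}$, namely $N^{-1/2}$ for each of the $s_v-1$ free parameters and $N^{-\alpha}$ for each of the $r-s_v$ letters that never follow $v$ (Lemma~\ref{lem:heavy}). For $\alpha=\frac12$ all $d_v$ equal $\frac{r-1}2$, so $\Delta_k=\frac{r-1}2m_k$. If $S_k=A^k$ for all $k$, then $\kappa=\frac12(r-1)^2r^{k_0}$ for every $\alpha$.

\begin{theorem}\label{thm:rate}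
Let $X$ be a stationary irreducible chain of order $k_0$ with $0<h<\log r$, let $\alpha>0$, and let $p_k>0$ be weights with $p_k\le Ce^{\gamma k}$ for some $0\le\gamma<\log r-h$. Then $\kappa>0$ and almost surely
\begin{equation}\label{eq:rate}
\sum_{0\le k\le n,\ k\ne k_0}\frac{p_k\,\mathrm{KT}^{(\alpha)}_k(X_1^n)}{p_{k_0}\,\mathrm{KT}^{(\alpha)}_{k_0}(X_1^n)}=n^{-\kappa+o(1)}.
\end{equation}
If $\sum_kp_k<\infty$, the sum may be taken over all $k\ne k_0$. So for every strictly positive prior on the order, the posterior probability of the wrong orders is $n^{-\kappa+o(1)}$ almost surely, and the estimator equals $k_0$ eventually almost surely. If instead $p_k=e^{\gamma k}$ with $\gamma>\log r-h$, then almost surely order $k=n$ eventually beats order $k_0$.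
\end{theorem}

For $h=0$ the posterior does not concentrate, and the prior matters. On the constant binary path, \eqref{eq:KT} gives $\mathrm{KT}_1(0^n)/\mathrm{KT}_0(0^n)=n/(2n-1)$, which tends to $\frac12$ and not to $0$.

\begin{proposition}\label{prop:zero}
Let $X$ be a stationary irreducible chain of order $k_0$ with $h=0$, let $\alpha>0$, $p_k>0$ and $\sum_kp_k<\infty$. Then almost surely the posterior probability of $k_0$ converges to $p_{k_0}r^{-k_0}/\sum_{k\ge k_0}p_kr^{-k}$. The estimator equals $k_0$ eventually if and only if $p_kr^{-k}<p_{k_0}r^{-k_0}$ for all $k>k_0$.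
\end{proposition}

\begin{corollary}\label{cor:ergodic}
Let $p_k=c(k+1)^{-2}$ and let $X$ be a stationary ergodic process with values in $A$, of finite or infinite order. Then $\hat k_{\mathrm{KT}}(X_1^n)$ converges almost surely to the order of $X$ if and only if $X$ is not the uniform i.i.d.\ process.
\end{corollary}

Section~\ref{sec:super} writes the mixtures, divided by the true probability, as supermartingales, and Section~\ref{sec:coin} shows the whole argument on a biased coin. Sections~\ref{sec:exp}--\ref{sec:proof} prove Theorem~\ref{thm:rate}, and Section~\ref{sec:zero} proves the remaining statements.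

\section{Likelihood ratios as supermartingales}\label{sec:super}

From now on $\alpha>0$ is fixed, $\mu_k=\mathrm{KT}^{(\alpha)}_k$, and, unless stated otherwise, $X$ is a stationary irreducible chain of order $k_0$. The blocks $X_{t}^{t+k_0-1}$ form a stationary irreducible first-order chain on the finite set $S_{k_0}$, and such a chain is ergodic. Hence Birkhoff's theorem applies to $X$: for every function $f$ of finitely many letters, $\frac1n\sum_{t\le n}f(X_t,X_{t+1},\dots)\to Ef(X_1,X_2,\dots)$ almost surely. This is the main use of irreducibility. We work on the event of probability one on which every block $X_s^t$ has positive probability and $N_n(a,b)/n\to P(ab)$ for all words $a$ and letters $b$. Let $\mathcal F_n=\sigma(X_1^n)$.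

\subsection*{Sequential form}
Appending the letter $x_t=b$ to $x_1^{t-1}$ raises $N(a,b)$ and $N(a)$ by one, where $a$ is the $k$-context at time $t$, and changes no other count. By $\Gamma(z+1)=z\Gamma(z)$, for $n\ge k$,
\begin{equation}\label{eq:seq}
\mu_k(X_1^n)=r^{-k}\prod_{t=k+1}^n\hat q_{k,t}(X_t),\qquad\hat q_{k,t}(b)=\frac{N_{t-1}(a,b)+\alpha}{N_{t-1}(a)+\alpha r},\quad a=X_{t-k}^{t-1}.
\end{equation}
The prediction $\hat q_{k,t}$ is an $\mathcal F_{t-1}$-measurable probability vector. If the context $a$ is \emph{new} at time $t$, that is $N_{t-1}(a)=0$, then $\hat q_{k,t}$ is uniform. For $t>k_0$ let $q_t=Q(\cdot\mid X_{t-k_0}^{t-1})$ be the true conditional law of $X_t$ given $\mathcal F_{t-1}$.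

To compare orders we measure each against the truth. Put $R_k(n)=\mu_k(X_1^n)/P(X_1^n)$. For $n\ge k\ge k_0$ we have $P(X_1^n)=P(X_1^k)\prod_{t=k+1}^nq_t(X_t)$, so
\begin{equation}\label{eq:RZ}
R_k(n)=\frac{r^{-k}}{P(X_1^k)}\,Z_k(n),\qquad Z_k(n)=\prod_{t=k+1}^n\frac{\hat q_{k,t}(X_t)}{q_t(X_t)}=\prod_{a\in S_k}\rho_a(n),
\end{equation}
where $\rho_a(n)$ collects the factors at the times when the context is $a$:
\[
\rho_a(n)=\frac{\mathrm{row}\big((N_n(a,b))_b\big)}{\prod_bQ(b\mid\bar a)^{N_n(a,b)}},\qquad\rho_a(n)=1\ \text{ if }N_n(a)=0 .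
\]

\begin{lemma}\label{lem:super}
Let $k\ge k_0$ and let $J_t\in\{0,1\}$ be $\mathcal F_{t-1}$-measurable for $t>k$. Then $\prod_{t=k+1}^n\big(\hat q_{k,t}(X_t)/q_t(X_t)\big)^{J_t}$, $n\ge k$, is a nonnegative supermartingale equal to $1$ at $n=k$. In particular so is $Z_k$.
\end{lemma}

\begin{proof}
On $\{J_t=0\}$ the factor at time $t$ is $1$. On $\{J_t=1\}$ its conditional mean given $\mathcal F_{t-1}$ is $\sum_{b:\,q_t(b)>0}\hat q_{k,t}(b)\le1$.
\end{proof}

Ville's inequality states that a nonnegative supermartingale $V$ started at $1$ satisfies $\mathrm{Prob}(\sup_nV_n\ge y)\le1/y$. It controls all times at once, so that a union bound is needed only over the family of supermartingales and never over $n$. We use it in the following form.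

\begin{lemma}\label{lem:ville}
Let $(V^{(\iota)})_{\iota}$ be a countable family of nonnegative supermartingales, each started at $1$, and let $w_\iota>0$ with $\sum_\iota w_\iota<\infty$. Then there is an almost surely finite random variable $Y\ge1$ with $V^{(\iota)}_n\le Y/w_\iota$ for all $\iota$ and $n$.
\end{lemma}

\begin{proof}
Let $Y=\max\big(1,\sup_\iota w_\iota\sup_nV^{(\iota)}_n\big)$. For $y\ge1$, Ville's inequality and the union bound give $\mathrm{Prob}(Y>y)\le\sum_\iota w_\iota/y$, which tends to $0$ as $y\to\infty$.
\end{proof}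

Below, $Y$ denotes such a random variable, possibly different in different statements, and never depending on $n$, $k$ or the other indices. With $w_k=(k+1)^{-2}$,
\begin{equation}\label{eq:Zbound}
Z_k(n)\le Y(k+1)^2\qquad\text{for all }n\ge k\ge k_0 .
\end{equation}
The first factor in \eqref{eq:RZ} is governed by the entropy rate. Birkhoff's theorem applied to $\log q_t(X_t)$, whose mean is $-h$, gives
\begin{equation}\label{eq:smb}
\tfrac1k\log P(X_1^k)\to-h\qquad\text{almost surely},
\end{equation}
so $r^{-k}/P(X_1^k)=e^{-k(\log r-h)+o(k)}$. An order $k$ pays this much for coding its first $k$ letters uniformly. When $h<\log r$, this payment alone outweighs any given power of $n$ once $k\ge L\log n$ with $L$ large. For smaller $k$ it is of no help, and the loss must be found inside $Z_k$.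

\section{A biased coin}\label{sec:coin}

Let $A=\{0,1\}$, $\alpha=\frac12$, $p_k=c(k+1)^{-2}$, and let $X$ be i.i.d.\ with $P(1)=\frac15$. Then $k_0=0$, $h=\log5-\frac85\log2$, and $\log2-h=\frac{13}5\log2-\log5>0.19$. The mixture loses against the truth in two ways.

\emph{A frequent context.} Suppose that a context $a$ has been followed $n_0$ times by $0$ and $n_1$ times by $1$, with both counts large, and let $N=n_0+n_1$. Stirling's formula gives
\[
\mathrm{row}=\frac{\Gamma(n_0+\frac12)\Gamma(n_1+\frac12)}{\pi\,N!}\sim\sqrt{\frac2\pi}\;N^{-1/2}\Big(\frac{n_0}N\Big)^{n_0}\Big(\frac{n_1}N\Big)^{n_1}.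
\]
The ratio of $(n_0/N)^{n_0}(n_1/N)^{n_1}$ to the true likelihood $(\frac45)^{n_0}(\frac15)^{n_1}$ lies between $1$ and $\exp\big(\frac{25}4(n_1-N/5)^2/N\big)$, by the bound \eqref{eq:chi} below. So if $N=n^{1-o(1)}$ and $|n_1-N/5|=o(\sqrt{N\log n})$, then $\rho_a(n)=n^{-1/2+o(1)}$. For fixed $k$ all $2^k$ contexts are of this kind, and $R_k(n)=n^{-2^{k-1}+o(1)}$. Thus $R_0(n)=n^{-1/2+o(1)}$, $R_1(n)=n^{-1+o(1)}$ and $\kappa=\frac12$.

\emph{A new context.} At a new context the prediction is $(\frac12,\frac12)$, so $Z_k$ is multiplied by $\frac52$ with probability $\frac15$ and by $\frac58$ with probability $\frac45$. The mean of this factor is $1$, and the first moment shows no loss. The mean of its square root is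
\[
\tfrac15\sqrt{\tfrac52}+\tfrac45\sqrt{\tfrac58}=\tfrac1{\sqrt{10}}+\tfrac2{\sqrt{10}}=\tfrac3{\sqrt{10}}<1 ,
\]
while at any other time the mean of the square root is at most $1$. Hence $Z_k^{1/2}(\sqrt{10}/3)^{\nu_k}$ is a supermartingale, where $\nu_k(n)$ is the number of distinct $k$-contexts seen by time $n$, and Lemma~\ref{lem:ville} gives $Z_k(n)\le Y^2(k+1)^4(9/10)^{\nu_k(n)}$. For a fair coin the factor at a new context is identically $1$; this is where the uniform source escapes.

\emph{All orders at once.} We want $\max_{k\ge2}R_k(n)$ to be smaller than $R_1(n)$. For $6\log n\le k\le n$, \eqref{eq:Zbound} and \eqref{eq:smb} give $R_k(n)\le Y(k+1)^2e^{-0.18k}\le n^{-1.08+o(1)}$, and for $k>n$ we have $R_k(n)=R_n(n)$. Let $2\le k<6\log n$. If $\nu_k(n)\ge\log^2n$, then $(9/10)^{\nu_k(n)}\le n^{-\log(10/9)\log n}$ is smaller than every power of $n$. If $\nu_k(n)<\log^2n$, consider the four words $w=00,01,10,11$. About $nP(w)\ge n/25$ times have a context ending in $w$, and these visits are shared among fewer than $\log^2n$ contexts, so one context ending in $w$ has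 at least $n/(50\log^2n)$ visits. These four contexts are distinct, and together they should cost $n^{-2+o(1)}$. We never have to decide which case occurs for which $k$.

Two points in the second case need care. First, the remaining rows of $Z_k$ must not compensate the loss. Lemma~\ref{lem:super} bounds a product over predictably chosen times, but the four frequent contexts are known only after the whole sample is seen. Second, the four contexts must have typical counts. There are up to $2^k\le n^{6\log2}$ candidates, and a union bound over so many contexts permits deviations of order $\sqrt{N\log n}$, which may contribute to $\rho_a$ a power of $n$ larger than $n^{1/2}$. One device settles both points: we name a context not by its letters but by its rank in the order of first appearance. The rank is predictable, and in the second case it is below $\log^2n$, so the union bounds cost only powers of $\log n$.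

In general three things change. Some rows may be uniform, so we count only the contexts ending in one state $v^*$ with a nonuniform row. The four words are replaced by all words of length $K$ that have positive probability and end in $v^*$, and we need their number to be unbounded in $K$. Rows may have forbidden letters, which turns the exponent $\frac12$ into $d_v$.

\section{Fixed orders on the exponential scale}\label{sec:exp}

This section compares fixed orders to first order in the exponent, which is enough to exclude $k<k_0$. Here $X$ may be any stationary process. For $a\in S_k$ let $Q_k(b\mid a)=P(ab)/P(a)$, and let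
\[
h_k=H(X_{k+1}\mid X_1^k)=-\sum_{ab\in S_{k+1}}P(ab)\log Q_k(b\mid a).
\]
For a chain of order $k_0$, $Q_{k_0}=Q$ and $h_{k_0}=h$. The divergence $D(p\,\|\,q)=\sum_{b:\,p_b>0}p_b\log(p_b/q_b)$ of two probability vectors is nonnegative and vanishes only if $p=q$.

\begin{lemma}\label{lem:entropy}
Let $X$ be stationary. The sequence $h_k$ is nonincreasing, and $X\in\mathcal M_k$ if and only if $h_j=h_k$ for all $j\ge k$. Consequently:
\begin{enumerate}
\item[(a)] if $X$ has order $k_0<\infty$, then $h_k>h$ for all $k<k_0$;
\item[(b)] if $X$ has infinite order, then for each $k$ there is $k'>k$ with $h_{k'}<h_k$;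
\item[(c)] if $X$ has order $k_0<\infty$, then $h\le\log r$, with equality only if $X$ is uniform i.i.d.; if $h<\log r$, some row $Q(\cdot\mid v)$, $v\in S_{k_0}$, is not uniform.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $j\ge k$, and for $a\in S_j$ let $a'$ be its last $k$ letters. By stationarity, the sum of $P(ab)$ over the $a\in S_j$ with $a'=u$ is $P(ub)$. Hence $h_k=-\sum_{ab\in S_{j+1}}P(ab)\log Q_k(b\mid a')$, and
\[
h_k-h_j=\sum_{a\in S_j}P(a)\,D\big(Q_j(\cdot\mid a)\,\|\,Q_k(\cdot\mid a')\big)\ge0 .
\]
Equality holds if and only if $P(ab)=P(a)Q_k(b\mid a')$ for all $a\in S_j$ and $b\in A$. If $X\in\mathcal M_k$, this identity holds for all $j\ge k$. Conversely, if it holds for all $j\ge k$, extend $Q_k$ arbitrarily to the words outside $S_k$; then $P(ab)=P(a)Q_k(b\mid a')$ for all $a\in A^j$, both sides being $0$ when $P(a)=0$, and induction on the length gives the product formula that defines $\mathcal M_k$.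

(a) If $k<k_0$ and $h_k=h_{k_0}$, then $h_j=h_k$ for $k\le j\le k_0$ by monotonicity and for $j\ge k_0$ because $X\in\mathcal M_{k_0}$. So $X\in\mathcal M_k$, contradicting the minimality of $k_0$. (b) Otherwise $h_j=h_k$ for all $j\ge k$. (c) We have $H(q)\le\log r$ with equality only for uniform $q$. So $h=\log r$ exactly when all rows are uniform; then $X_{k_0+1},X_{k_0+2},\dots$ is uniform i.i.d., and by stationarity so is $X$.
\end{proof}

For counts $(n_b)$ with sum $N\ge1$ let $\mathrm{ML}=\prod_b(n_b/N)^{n_b}$, with $0^0=1$; for $N=0$ let $\mathrm{ML}=1=\mathrm{row}$. This is the maximal likelihood: for a probability vector $q$ with $q_b>0$ whenever $n_b>0$, and $\hat p_b=n_b/N$,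
\begin{equation}\label{eq:chi}
\frac{\mathrm{ML}}{\prod_bq_b^{n_b}}=e^{ND(\hat p\,\|\,q)},\qquad0\le ND(\hat p\,\|\,q)\le\sum_{b:\,q_b>0}\frac{(n_b-Nq_b)^2}{Nq_b}.
\end{equation}
The upper bound follows from $\log x\le x-1$, which gives $D(\hat p\,\|\,q)\le\sum_{q_b>0}\hat p_b^2/q_b-1=\sum_{q_b>0}(\hat p_b-q_b)^2/q_b$.

\begin{lemma}\label{lem:stirling}
There is $c_0\ge1$, depending only on $\alpha$ and $r$, such that for all counts with $N\ge1$
\begin{equation}\label{eq:stirling}
c_0^{-1}\le\frac{\mathrm{row}}{\mathrm{ML}\cdot N^{1/2-\alpha r}\prod_{b:\,n_b\ge1}n_b^{\alpha-1/2}}\le c_0 .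
\end{equation}
Moreover $c_0^{-1}n^{-(\alpha+1/2)r}\,\mathrm{ML}\le\mathrm{row}\le\mathrm{ML}$ whenever $0\le N\le n$ and $n\ge1$.
\end{lemma}

\begin{proof}
For fixed $x>0$, Stirling's formula says that $\Gamma(j+x)/(j^{j+x-1/2}e^{-j})\to\sqrt{2\pi}$ as $j\to\infty$. This sequence is positive, so it lies between two positive constants for $j\ge1$. Apply this in \eqref{eq:row} with $x=\alpha$, $j=n_b$ for the letters with $n_b\ge1$, and with $x=\alpha r$, $j=N$. The letters with $n_b=0$ contribute the constant $\Gamma(\alpha)$, the exponentials cancel, and $\prod_bn_b^{n_b}/N^N=\mathrm{ML}$. This gives \eqref{eq:stirling}. The lower bound follows from $N^{1/2-\alpha r}\ge n^{-\alpha r}$ and $n_b^{\alpha-1/2}\ge n^{-1/2}$, and it is trivial for $N=0$. The upper bound holds because $\mathrm{row}$ is an average of likelihoods $\prod_bq_b^{n_b}\le\mathrm{ML}$.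
\end{proof}

\begin{lemma}\label{lem:exp}
Let $X$ be stationary and ergodic. For each fixed $k$, $\frac1n\log\mu_k(X_1^n)\to-h_k$ almost surely.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:stirling}, applied to the $r^k$ rows of \eqref{eq:KT}, $\log\mu_k(X_1^n)=\sum_a\log\mathrm{ML}_a+O(\log n)$, where $\mathrm{ML}_a$ is formed from the counts $N_n(a,b)$. With $\varphi(x)=x\log x$, which is continuous on $[0,1]$,
\[
\frac1n\sum_a\log\mathrm{ML}_a=\sum_{a,b}\varphi\Big(\frac{N_n(a,b)}n\Big)-\sum_a\varphi\Big(\frac{N_n(a)}n\Big)\to\sum_{a,b}\varphi(P(ab))-\sum_a\varphi(P(a))=-h_k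
\]
by Birkhoff's theorem.
\end{proof}

For a stationary irreducible chain of order $k_0$, Lemmas~\ref{lem:entropy}(a) and~\ref{lem:exp} give, whatever the value of $h$,
\begin{equation}\label{eq:under}
\mu_k(X_1^n)/\mu_{k_0}(X_1^n)=e^{-n(h_k-h)+o(n)}\quad\text{with }h_k-h>0,\qquad k<k_0 .
\end{equation}
For fixed $k>k_0$ we have $h_k=h$, the exponential scale is blind, and we need the polynomial terms.

\section{The cost of a frequent context}\label{sec:heavy}

Let $X$ again be a stationary irreducible chain of order $k_0$, with any value of $h$, and let $q_{\min}>0$ be the smallest positive value of $Q(b\mid v)$, $v\in S_{k_0}$.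

\subsection*{Labels}
Fix $k\ge k_0$ and a state $v$. Going through the times $t=k+1,k+2,\dots$, give the $k$-contexts ending in $v$ the \emph{labels} $1,2,\dots$ in order of first appearance, and let $a_{k,v,i}$ be the context with label $i$, if there is one. For example, if $k_0=1$, $k=2$ and the path begins with $011011$, the contexts at times $3,\dots,7$ are $01,11,10,01,11$, so $a_{2,1,1}=01$, $a_{2,1,2}=11$ and $a_{2,0,1}=10$. Let $J_t^{k,v,i}$ be the indicator that the $k$-context at time $t$ ends in $v$ and has label $i$. The context $a_{k,v,i}$ is random, but $J_t^{k,v,i}$ is determined by the contexts at times $k+1,\dots,t$, hence by $X_1^{t-1}$. Moreover $q_t=Q(\cdot\mid v)$ whenever $J_t^{k,v,i}=1$.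

\begin{lemma}\label{lem:conc}
There is an almost surely finite $Y\ge1$ such that for all $n\ge k\ge k_0$, $v\in S_{k_0}$, $i\ge1$ and $b\in A$: if $a=a_{k,v,i}$ exists and $N_n(a)\ge1$, then
\[
\big|N_n(a,b)-N_n(a)Q(b\mid v)\big|\le\sqrt{N_n(a)}\,\Big(\tfrac14+\log\big[Y(k+1)^2\,i^2\,(1+\log_2n)^2\big]\Big).
\]
\end{lemma}

\begin{proof}
Fix $k,v,i,b$, write $J_t=J_t^{k,v,i}$, and put
\[
N_n=\sum_{t=k+1}^nJ_t,\qquad M_n=\sum_{t=k+1}^nJ_t\big(\mathbf 1_{\{X_t=b\}}-Q(b\mid v)\big).
\]
If $a=a_{k,v,i}$ exists, then $N_n=N_n(a)$ and $M_n=N_n(a,b)-N_n(a)Q(b\mid v)$. Hoeffding's lemma states that $Ee^{\lambda(\xi-E\xi)}\le e^{\lambda^2/8}$ for real $\lambda$ and a random variable $\xi\in[0,1]$. Applied conditionally on $\mathcal F_{t-1}$ at the times with $J_t=1$, it shows that $\exp(\lambda M_n-\lambda^2N_n/8)$ is a supermartingale started at $1$. The useful value of $\lambda$ is about $N_n^{-1/2}$, which is random, so we take all $\lambda=\pm2^{-j/2}$, $j\ge0$. Apply Lemma~\ref{lem:ville} to the family indexed by $k,v,i,b,j$ and the sign, with weights $(k+1)^{-2}i^{-2}(j+1)^{-2}$;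 these are summable because $v$, $b$ and the sign range over finite sets. For all indices and all $n$,
\[
|M_n|\le2^{j/2}\Big(2^{-j}N_n/8+\log\big[Y(k+1)^2i^2(j+1)^2\big]\Big).
\]
For $j=\lfloor\log_2N_n\rfloor$ we have $2^{-j}N_n<2$, $2^{j/2}\le\sqrt{N_n}$ and $j\le\log_2n$.
\end{proof}

The bound depends on the label $i$ only through $\log i$. For labels and orders that are at most powers of $\log n$, the deviation is $\sqrt N\,O(\log\log n)$, far below the level $\sqrt{N\log n}$ that would affect exponents.

\begin{lemma}\label{lem:heavy}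
Fix $L>0$. Almost surely there is a sequence $\varepsilon_n\to0$ such that for all large $n$, all $k_0\le k\le L\log n$, all states $v$ and all labels $i\le\log^2n$: if $a=a_{k,v,i}$ exists and $N_n(a)\ge n/\log^3n$, then
\[
n^{-d_v-\varepsilon_n}\le\rho_a(n)\le n^{-d_v+\varepsilon_n}.
\]
\end{lemma}

\begin{proof}
Write $N=N_n(a)$, $n_b=N_n(a,b)$, $q_b=Q(b\mid v)$. By Lemma~\ref{lem:conc}, $|n_b-Nq_b|\le\lambda_n\sqrt N$ with
\[
\lambda_n=\tfrac14+\log\big[Y(L\log n+1)^2(\log n)^4(1+\log_2n)^2\big]=O(\log\log n),
\]
and $\lambda_n$ does not depend on $k,v,i$. For large $n$, $\lambda_n/\sqrt N\le\lambda_n(\log n)^{3/2}n^{-1/2}\le q_{\min}/2$. Then $q_{\min}N/2\le n_b\le N$ for the $s_v$ letters with $q_b>0$, and $n_b=0$ for the others because all blocks of $X$ have positive probability. In \eqref{eq:stirling} we may therefore replace each $n_b^{\alpha-1/2}$ by $N^{\alpha-1/2}$, at the price of a factor between $(q_{\min}/2)^{|\alpha-1/2|}$ and its inverse. The total exponent of $N$ is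
\[
\tfrac12-\alpha r+s_v(\alpha-\tfrac12)=-\tfrac{s_v-1}2-\alpha(r-s_v)=-d_v .
\]
So $\mathrm{row}/(\mathrm{ML}\cdot N^{-d_v})$ lies between two positive constants depending only on $\alpha,r,q_{\min}$. By \eqref{eq:chi}, $1\le\mathrm{ML}/\prod_bq_b^{n_b}\le\exp(r\lambda_n^2/q_{\min})$, and $\lambda_n^2=o(\log n)$. Finally $n^{-d_v}\le N^{-d_v}\le n^{-d_v}(\log n)^{3d_v}$. All error factors are $n^{o(1)}$, uniformly in $k,v,i$.
\end{proof}

\begin{proposition}\label{prop:fixed}
For each fixed $k\ge k_0$, $R_k(n)=n^{-\Delta_k+o(1)}$ almost surely.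
\end{proposition}

\begin{proof}
Every $a\in S_k$ has $N_n(a)/n\to P(a)>0$ and a label at most $m_k$. So Lemma~\ref{lem:heavy}, with $L=1$, applies to all $a\in S_k$ for large $n$ and gives $Z_k(n)=\prod_{a\in S_k}\rho_a(n)=n^{-\Delta_k+o(1)}$. The factor $r^{-k}/P(X_1^k)$ in \eqref{eq:RZ} is positive, finite and independent of $n$.
\end{proof}

\section{Orders up to $L\log n$}\label{sec:middle}

Proposition~\ref{prop:fixed} is useful only if $\Delta_k$ increases with $k$, and the dichotomy of Section~\ref{sec:coin} needs many words ending in a given state. Both facts come from $h>0$. For a state $v$ and $K\ge k_0$ let $W_K(v)=\{w\in S_K:\bar w=v\}$.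

\begin{lemma}\label{lem:growth}
Let $h>0$. Then
\begin{enumerate}
\item[(a)] $\Delta_{k+1}>\Delta_k$ for all $k\ge k_0$; in particular $\kappa>0$ and $\kappa=\min_{k>k_0}(\Delta_k-\Delta_{k_0})$;
\item[(b)] $|W_K(v)|\to\infty$ as $K\to\infty$, for every state $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We count $S_{k+1}$ in two ways. Extending to the right, $a\in S_k$ has $s_{\bar a}$ extensions, so $m_{k+1}-m_k=\sum_{a\in S_k}(s_{\bar a}-1)$. Since $h>0$, some state $v$ has $s_v\ge2$, and $v=\bar a$ for some $a\in S_k$ because $v$ can be extended to the left. Hence $m_{k+1}>m_k$. Extending to the left, let $e(a)\ge1$ be the number of letters $b$ with $ba\in S_{k+1}$. Then $\sum_{a\in S_k}(e(a)-1)=m_{k+1}-m_k>0$, and $ba$ ends in the same state as $a$ because $k\ge k_0$. Therefore $\Delta_{k+1}-\Delta_k=\sum_{a\in S_k}(e(a)-1)d_{\bar a}>0$.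

(b) Let $\epsilon>0$. By \eqref{eq:smb} and $h>0$, $P(X_1^K)\to0$ almost surely, so $\mathrm{Prob}(P(X_1^K)\ge\epsilon)<\epsilon$ for large $K$. A word $w\in A^K$ with $P(w)\ge\epsilon$ would make this probability at least $\epsilon$. So $P(w)<\epsilon$ for all $w\in A^K$, and by stationarity $P(v)=\sum_{w\in W_K(v)}P(w)\le\epsilon\,|W_K(v)|$.
\end{proof}

For $h=0$ all $s_v$ equal $1$, and the proof of (a) shows that $\Delta_k$ is constant, in agreement with Proposition~\ref{prop:zero}.

Now let $h<\log r$ as well. By Lemma~\ref{lem:entropy}(c) there is a state $v^*$ whose row is not uniform. Put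
\[
\theta=\sum_{b\in A}\sqrt{Q(b\mid v^*)/r}.
\]
Then $0<\theta<1$: the Cauchy--Schwarz inequality gives $\sum_b\sqrt{p_bq_b}\le1$ for probability vectors $p,q$, with equality only if $p=q$. Let $\nu_k(n)$ be the number of distinct $k$-contexts ending in $v^*$ that occur at times $k<t\le n$.

\begin{lemma}\label{lem:new}
There is an almost surely finite $Y$ with $Z_k(n)\le Y(k+1)^4\,\theta^{2\nu_k(n)}$ for all $n\ge k\ge k_0$.
\end{lemma}

\begin{proof}
Let $V_n=Z_k(n)^{1/2}\theta^{-\nu_k(n)}$, so $V_k=1$. The increment $\nu_k(t)-\nu_k(t-1)$ is the indicator that the context at time $t$ is new and ends in $v^*$, and it is $\mathcal F_{t-1}$-measurable. We have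
\[
E\Big[\sqrt{\hat q_{k,t}(X_t)/q_t(X_t)}\ \Big|\ \mathcal F_{t-1}\Big]=\sum_b\sqrt{\hat q_{k,t}(b)\,q_t(b)}\le1 ,
\]
and the sum equals $\theta$ when the increment is $1$, because then $\hat q_{k,t}$ is uniform and $q_t=Q(\cdot\mid v^*)$. So $E[V_t\mid\mathcal F_{t-1}]\le V_{t-1}$ in both cases. Lemma~\ref{lem:ville} with weights $(k+1)^{-2}$ bounds $V_n$ by a finite random variable times $(k+1)^2$; square this bound.
\end{proof}

\begin{proposition}\label{prop:middle}
Let $0<h<\log r$, $L>0$ and $\tau>0$. There is a nonrandom $K>k_0$ such that almost surely, eventually, $Z_k(n)\le n^{-\tau}$ for all $K<k\le L\log n$.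
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:growth}(b) choose $K>k_0$ such that $W=W_K(v^*)$ has $M=|W|$ elements with $Md_{v^*}>\tau$. Let $\beta=\frac14\min_{w\in W}P(w)>0$.

We first prepare the bound for the rows that will be left over. For $k>K$ and a set $I$ of $M$ positive integers let
\[
Z_k^I(n)=\prod_{t=k+1}^n\Big(\frac{\hat q_{k,t}(X_t)}{q_t(X_t)}\Big)^{J_t},\qquad J_t=1-\sum_{i\in I}J_t^{k,v^*,i},
\]
the product \eqref{eq:RZ} without the times whose context ends in $v^*$ and has a label in $I$. Since $I$ is nonrandom, Lemma~\ref{lem:super} applies. The weights $(k+1)^{-2}\prod_{i\in I}i^{-2}$ have sum at most $(\pi^2/6)^{M+1}$, so Lemma~\ref{lem:ville} gives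
\begin{equation}\label{eq:ZI}
Z_k^I(n)\le Y(k+1)^2\prod_{i\in I}i^2\qquad\text{for all }n\ge k>K\text{ and all }I .
\end{equation}
As \eqref{eq:ZI} holds for all $I$ simultaneously, we may afterwards choose $I$ depending on the sample. Let $n$ be large and $K<k\le L\log n$.

\emph{Many contexts: $\nu_k(n)\ge\log^2n$.} Lemma~\ref{lem:new} gives $Z_k(n)\le Y(L\log n+1)^4\,n^{-2\log(1/\theta)\log n}$, which is at most $n^{-\tau}$ for large $n$.

\emph{Few contexts: $\nu_k(n)<\log^2n$.} For large $n$, each $w\in W$ is the $K$-context at no fewer than $nP(w)/2$ times $t\in(K,n]$. At most $k\le L\log n$ of these times are $\le k$, so at least $nP(w)/2-L\log n\ge\beta n$ of them lie in $(k,n]$, for large $n$ and all $k$ in the range. At these times the $k$-context ends in $w$, hence in $v^*$, and fewer than $\log^2n$ such contexts occur. So some $k$-context $a_w$ ending in $w$ has $N_n(a_w)\ge\beta n/\log^2n\ge n/\log^3n$, the last inequality holding once $\log n\ge1/\beta$, and its label is at most $\nu_k(n)<\log^2n$. Different $w$ give different contexts, so the set $I$ of their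 labels has exactly $M$ elements. By \eqref{eq:ZI} and Lemma~\ref{lem:heavy},
\[
Z_k(n)=Z_k^I(n)\prod_{w\in W}\rho_{a_w}(n)\le Y(L\log n+1)^2(\log n)^{4M}\,n^{-Md_{v^*}+M\varepsilon_n}.
\]
The right side does not depend on $k$ and is at most $n^{-\tau}$ for large $n$, since $Md_{v^*}>\tau$.
\end{proof}

\section{Proof of Theorem~\ref{thm:rate}}\label{sec:proof}

The inequality $\kappa>0$ is Lemma~\ref{lem:growth}(a). The terms of \eqref{eq:rate} are $p_kR_k(n)/(p_{k_0}R_{k_0}(n))$, and $R_{k_0}(n)=n^{-\Delta_{k_0}+o(1)}$ by Proposition~\ref{prop:fixed}. Choose $0<\delta<\log r-h-\gamma$; this is where the growth condition on $p_k$ enters. By \eqref{eq:smb},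
\[
G=\sup_{k\ge k_0}\ e^{\delta k}\,\frac{p_k\,r^{-k}}{P(X_1^k)}<\infty\quad\text{almost surely},
\]
since the $k$-th term is finite and at most $Ce^{-k(\log r-h-\gamma-\delta)+o(k)}$. Thus $p_kR_k(n)\le Ge^{-\delta k}Z_k(n)$ for $n\ge k\ge k_0$. Put $\tau=\Delta_{k_0}+\kappa+1$ and $L=2\tau/\delta$, and let $K>k_0$ be given by Proposition~\ref{prop:middle}. We split the sum into four ranges.

\emph{Orders $k<k_0$.} These finitely many terms are exponentially small by \eqref{eq:under}.

\emph{Orders $k_0<k\le K$.} By Proposition~\ref{prop:fixed} the $k$-th term is $n^{-(\Delta_k-\Delta_{k_0})+o(1)}$. By Lemma~\ref{lem:growth}(a) the smallest exponent is attained at $k=k_0+1$, so these finitely many terms add up to $n^{-\kappa+o(1)}$.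

\emph{Orders $K<k\le L\log n$.} By Proposition~\ref{prop:middle}, eventually $\sum p_kR_k(n)\le G\,n^{-\tau}\sum_{k\ge0}e^{-\delta k}$.

\emph{Orders $L\log n<k\le n$.} By \eqref{eq:Zbound} and $e^{-\delta k/2}\le n^{-\delta L/2}=n^{-\tau}$,
\[
\sum p_kR_k(n)\le GY\,n^{-\tau}\sum_{k\ge0}(k+1)^2e^{-\delta k/2}.
\]

After division by $p_{k_0}R_{k_0}(n)$, the last two ranges contribute at most $n^{-\kappa-1+o(1)}$. This proves \eqref{eq:rate}.

Let $\sum_kp_k<\infty$. Then the $p_k$ are bounded, so the hypothesis holds with $\gamma=0$. For $k>n$, $\mu_k(X_1^n)=r^{-n}$, while $\mu_{k_0}(X_1^n)=e^{-nh+o(n)}$ by Lemma~\ref{lem:exp}. So the terms with $k>n$ add up to at most $p_{k_0}^{-1}\big(\sum_kp_k\big)e^{-n(\log r-h)+o(n)}$, and the sum $\Sigma_n$ over all $k\ne k_0$ is still $n^{-\kappa+o(1)}$. The posterior probability of the wrong orders is $\Sigma_n/(1+\Sigma_n)=n^{-\kappa+o(1)}$. Once $\Sigma_n<1$, every term is less than $1$, so $k_0$ beats all other orders and the estimator equals $k_0$.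

Finally let $p_k=e^{\gamma k}$ with $\gamma>\log r-h$. For $k=n$ all counts in \eqref{eq:KT} vanish, so $p_n\mu_n(X_1^n)=e^{(\gamma-\log r)n}$, whereas $p_{k_0}\mu_{k_0}(X_1^n)=e^{-nh+o(n)}$. Since $\gamma-\log r>-h$, order $n$ eventually beats $k_0$. \qed

\section{Zero entropy and the remaining proofs}\label{sec:zero}

When $h=0$ the chain is deterministic after its start, a larger order has no additional rows to learn, and the mixtures can be compared exactly.

\begin{proof}[Proof of Proposition~\ref{prop:zero}]
Since $h=0$, every state $v$ has $s_v=1$ and is followed by a unique letter. We claim that for $k\ge k_0$ a word $a\in S_k$ is determined by $\bar a$, and that every state is visited infinitely often. For $k_0=0$ the process is constant and both claims hold. For $k_0\ge1$ let $\sigma(v)\in S_{k_0}$ be the state that follows $v$. By irreducibility the orbit of any state under $\sigma$ is all of $S_{k_0}$, so $\sigma$ is a cyclic permutation; in particular it is injective. A word $a\in S_k$ is a sequence of consecutive states, each the image under $\sigma$ of the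 previous one, so the last state determines all of them.

Thus the $k$-contexts correspond to the states, and each is always followed by the same letter. By \eqref{eq:seq}, for $n\ge k\ge k_0$,
\[
\mu_k(X_1^n)=r^{-k}\prod_{v\in S_{k_0}}g\big(N_v^{(k)}\big),\qquad g(N)=\prod_{j=0}^{N-1}\frac{j+\alpha}{j+\alpha r},
\]
where $N_v^{(k)}$ is the number of $t\in(k,n]$ with $X_{t-k_0}^{t-1}=v$. Passing from $k$ to $k+1\le n$ removes the time $t=k+1$, so it lowers exactly one count $N=N_v^{(k)}\ge1$ by one. Hence
\[
\frac{\mu_{k+1}(X_1^n)}{\mu_k(X_1^n)}=\frac1r\cdot\frac{g(N-1)}{g(N)}=\frac1r\cdot\frac{N-1+\alpha r}{N-1+\alpha}\in\Big(\frac1r,1\Big],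
\]
because the middle expression decreases in $N$ from the value $1$ at $N=1$ to the limit $\frac1r$. For fixed $k$, $N\to\infty$ as $n\to\infty$, so the ratio tends to $\frac1r$. Together with $\mu_k(X_1^n)=r^{-n}=\mu_n(X_1^n)$ for $k\ge n$, this gives for $k>k_0$:
\begin{enumerate}
\item[(i)] $\mu_k/\mu_{k_0}\le1$ for all $n\ge k_0$;
\item[(ii)] $\mu_k/\mu_{k_0}>r^{-(k-k_0)}$ for all $n\ge k$;
\item[(iii)] $\mu_k/\mu_{k_0}\to r^{-(k-k_0)}$ as $n\to\infty$.
\end{enumerate}
For $k<k_0$, $\mu_k/\mu_{k_0}\to0$ by \eqref{eq:under}. By (i), (iii) and dominated convergence with the summable bound $p_k$, we get $\sum_kp_k\mu_k/\mu_{k_0}\to\sum_{k\ge k_0}p_kr^{-(k-k_0)}$. The posterior probability of $k_0$ is $p_{k_0}$ divided by the left side, which gives the stated limit.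

Suppose that $p_kr^{-k}\ge p_{k_0}r^{-k_0}$ for some $k>k_0$. By (ii), $p_k\mu_k>p_kr^{-(k-k_0)}\mu_{k_0}\ge p_{k_0}\mu_{k_0}$ for all $n\ge k$, so the estimator differs from $k_0$ for all $n\ge k$. Suppose conversely that $p_kr^{-k}<p_{k_0}r^{-k_0}$ for all $k>k_0$. Every $k>k_0$ with $p_k<p_{k_0}$ is beaten by $k_0$ for all $n\ge k_0$, by (i). Since $p_k\to0$, only finitely many $k>k_0$ remain, and each is eventually beaten by $k_0$, by (iii). The finitely many $k<k_0$ are eventually beaten as well.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]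
By Lemma~\ref{lem:entropy}(c), $h<\log r$. The weights $p_k=c(k+1)^{-2}$ are positive and summable. If $h>0$, apply Theorem~\ref{thm:rate} with $\alpha=\frac12$. If $h=0$, apply Proposition~\ref{prop:zero} with $\alpha=\frac12$; its condition holds because $p_kr^{-k}$ is strictly decreasing in $k$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ergodic}]
If $X$ is uniform i.i.d., its order is $0$ and the estimator tends to infinity by Theorem~\ref{thm:incons}. Let $X$ be any other stationary ergodic process.

Suppose that the order $k_0$ is finite, and let $u,v\in S_{k_0}$. By Birkhoff's theorem $v$ occurs in almost every path, with frequency $P(v)>0$. In particular this is so on the event $\{X_1^{k_0}=u\}$, which has positive probability, and hence $\mathrm{Prob}(X_1^{k_0}=u,\,X_{t+1}^{t+k_0}=v)>0$ for some $t\ge0$. So $X$ is irreducible and Theorem~\ref{thm:main} applies.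

Suppose that the order is infinite, and fix $k$. By Lemma~\ref{lem:entropy}(b) there is $k'>k$ with $h_{k'}<h_k$, and by Lemma~\ref{lem:exp}, $\mathrm{KT}_{k'}(X_1^n)/\mathrm{KT}_k(X_1^n)=e^{n(h_k-h_{k'})+o(n)}\to\infty$. So $k'$ eventually beats $k$. Every fixed order is eventually excluded, and $\hat k_{\mathrm{KT}}(X_1^n)\to\infty$ almost surely.
\end{proof}

\begin{thebibliography}{1}

\bibitem{bic}
\emph{The consistency of the BIC Markov order estimator},
\texttt{https://typeset.io/pdf/the-consistency-of-the-bic-markov-order-estimator-vc2owjlwlh.pdf}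

\end{thebibliography}
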